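\title{The $X_1(N)$-optimal elliptic curve has the smallest N\'eron lattice}

\begin{abstract}
Let $\mathcal A$ be a modular $\mathbf Q$-isogeny class of elliptic curves of conductor $N$, with newform $f$. We prove that the curve in $\mathcal A$ with a parametrization by $X_1(N)$ of least degree is isomorphic over $\mathbf Q$ to the curve whose N\'eron lattice is contained in the N\'eron lattices of all curves in $\mathcal A$. Both lattices equal the lattice of periods of $f$ over $\Gamma_1(N)$. If this lattice were not contained in some N\'eron lattice, a nontrivial unramified cover of $X_1(N)$ would carry a function with an integral $q$-expansion; by the unbounded denominators theorem of Calegari, Dimitrov and Tang the cover would be a congruence cover, and this is impossible. As a complement, the Manin constant of the optimal $X_0(N)$-parametrization is $\pm1$ or $\pm2$.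
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two ways to choose a curve in an isogeny class}

Let $\mathcal A$ be a $\mathbf Q$-isogeny class of elliptic curves over $\mathbf Q$. Its members share an $L$-function, and one may ask whether one of them is distinguished. There is an arithmetic answer and a modular answer.

For $A\in\mathcal A$ let $\omega_A$ be a \emph{N\'eron differential}, a generator of the invariant differentials on the N\'eron model of $A$ over $\mathbf Z$; it is unique up to sign. The \emph{N\'eron lattice} is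
\[
\mathcal L(A)=\Bigl\{\int_\delta\omega_A:\ \delta\in H_1(A(\mathbf C),\mathbf Z)\Bigr\}\subset\mathbf C ,
\]
so that $A(\mathbf C)=\mathbf C/\mathcal L(A)$ and $\omega_A=dz$. A $\mathbf Q$-isogeny $\varphi\colon A\to A'$ extends to the N\'eron models, so $\varphi^*\omega_{A'}=r\,\omega_A$ with $r$ a nonzero integer, and on complex points $\varphi$ is $z\mapsto rz$. Thus $r\mathcal L(A)\subseteq\mathcal L(A')$, and the N\'eron lattices of a class are commensurable. The inclusion $\mathcal L(A)\subseteq\mathcal L(A')$ holds exactly when there is a $\mathbf Q$-isogeny with $r=1$ (for the necessity see Lemma~\ref{lem:rigid}). It is known that there is a curve $A_{\min}\in\mathcal A$, unique up to isomorphism, with $\mathcal L(A_{\min})\subseteq\mathcal L(A)$ for every $A\in\mathcal A$. Up to an additive constant, the Parshin--Faltings height of $A$ is $-\frac12\log\operatorname{area}(\mathbf C/\mathcal L(A))$, so $A_{\min}$ is also the curve of least height in $\mathcal A$.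

Now suppose that $\mathcal A$ is modular, of conductor $N$, with associated newform
\[
f=\sum_{n\ge1}a_nq^n\qquad(q=e^{2\pi i\tau},\ a_1=1,\ a_n\in\mathbf Z)
\]
of weight $2$ on $\Gamma_0(N)$. Give $X_1(N)$ and its Jacobian $J_1(N)$ their canonical models over $\mathbf Q$ in the sense of Shimura (see \S\ref{ssec:model}). A \emph{modular parametrization} of $A\in\mathcal A$ is a nonconstant morphism $X_1(N)\to A$ over $\mathbf Q$. The \emph{optimal curve} $A_1\in\mathcal A$ is the target of a modular parametrization $\pi_1\colon X_1(N)\to A_1$ whose degree is least among all modular parametrizations of all curves in $\mathcal A$; equivalently, it is the member of $\mathcal A$ that is an abelian subvariety of $J_1(N)$ over $\mathbf Q$ (Remark~\ref{rem:sub}). Conjecture~II of \cite{Stick} asserts that the two choices agree: $A_1\cong A_{\min}$. We prove this.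

\subsection{Results}

The link between the two sides is the integral of $f$. On the upper half plane $\mathfrak H$ put
\[
z_f(\tau)=\sum_{n\ge1}\frac{a_n}{n}q^n,\qquad dz_f=2\pi i f\,d\tau=f\,\frac{dq}{q}.
\]
For $\gamma\in\Gamma_0(N)$ the functions $z_f\circ\gamma$ and $z_f$ have the same differential, so
\[
P(\gamma)=z_f(\gamma\tau)-z_f(\tau)
\]
does not depend on $\tau$, and $P\colon\Gamma_0(N)\to\mathbf C$ is a homomorphism. Put
\[
\Lambda=P(\Gamma_1(N)),\qquad \Lambda_0=P(\Gamma_0(N)).
\]
Every modular parametrization $\pi\colon X_1(N)\to A$ satisfies $\pi^*\omega_A=c(\pi)\,f\,dq/q$ with $c(\pi)\in\mathbf Q^\times$ (see \S\ref{ssec:facts}); we call $c(\pi)$ the \emph{Manin constant} of $\pi$. The cusp $\infty$ is rational in our model, and translating $\pi$ by $-\pi(\infty)$ changes neither $\deg\pi$ nor $c(\pi)$.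

\begin{theorem}\label{thm:A}
$\Lambda\subseteq\mathcal L(A)$ for every $A\in\mathcal A$.
\end{theorem}

\begin{theorem}\label{thm:B}
$\mathcal L(A_1)=\Lambda=\mathcal L(A_{\min})$. Hence $A_1\cong A_{\min}$ over $\mathbf Q$, and $c(\pi_1)=\pm1$. Moreover, for every $A\in\mathcal A$ the map $\pi\mapsto c(\pi)$ is a bijection from the set of $\mathbf Q$-morphisms $\pi\colon X_1(N)\to A$ with $\pi(\infty)=0$ (the constant map included, with $c=0$) onto $\mathbf Z$.
\end{theorem}

The same method says something about $X_0(N)$. Let $\pi_0\colon X_0(N)\to A_0$ be the optimal $X_0(N)$-parametrization, that is, a nonconstant $\mathbf Q$-morphism of least degree from $X_0(N)$ to a curve in $\mathcal A$. The following complement is not needed for Theorem~\ref{thm:B}.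

\begin{theorem}\label{thm:C}
Let $\pi_0(\infty)=0$ and $\pi_0^*\omega_{A_0}=c_0\,f\,dq/q$. Then $c_0\in\{\pm1,\pm2\}$. If $|c_0|=2$, then $A_0[2]\subset A_0(\mathbf Q)$ and $(\mathbf Z/N)^\times/\{\pm1\}$ has a quotient isomorphic to $(\mathbf Z/2)^2$.
\end{theorem}

Here is why one would guess Theorem~\ref{thm:B}. A parametrization $\pi$ with $\pi(\infty)=0$ is the map $\tau\mapsto c(\pi)z_f(\tau)\bmod\mathcal L(A)$, so $c(\pi)\Lambda\subseteq\mathcal L(A)$, and for the optimal parametrization this is an equality (Lemma~\ref{lem:optimal}). Now $\omega_A$ is the integrally normalized differential on $A$, and $f\,dq/q$, with integral coefficients and $a_1=1$, is the integrally normalized differential on its line in $H^0(X_1(N),\Omega^1)$. If the normalizations are compatible, then $c(\pi)$ is always an integer, and the value $1$ occurs for every $A$. The first statement gives $\mathcal L(A_1)=c(\pi_1)\Lambda\subseteq\Lambda$; it is proved in Section~\ref{sec:manin} with the N\'eron mapping property. The second statement is Theorem~\ref{thm:A}. It is the harder half, because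 it asks for the existence of a map, namely $\tau\mapsto z_f(\tau)\bmod\mathcal L(A)$, when only some multiple of it is known to be $\Gamma_1(N)$-invariant. Together they give $\mathcal L(A_1)\subseteq\Lambda\subseteq\mathcal L(A)$ for all $A$.

\subsection{The idea, for $N=11$}\label{ssec:eleven}

The groups $\Gamma_0(11)$ and $\Gamma_1(11)$ have no elliptic elements, their images in $PSL_2(\mathbf Z)$ have index $\mu=12$ and $60$, and they have $\nu=2$ and $10$ cusps. The genus $1+\mu/12-\nu/2$ equals $1$ in both cases. So there is one newform $f$ of weight $2$ on $\Gamma_0(11)$, and $X_0(11)$ and $X_1(11)$, with origin $\infty$, are elliptic curves in its class $\mathcal A$. The identity maps have degree $1$, so $A_1=X_1(11)$ and $A_0=X_0(11)$, and $z_f$ identifies their complex points with $\mathbf C/\Lambda$ and $\mathbf C/\Lambda_0$.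

Let $A\in\mathcal A$ and $L=\Lambda\cap\mathcal L(A)$, a sublattice of finite index in $\Lambda$. We want $L=\Lambda$. The isogeny $\mathbf C/L\to\mathbf C/\Lambda$ is an unramified cover of $X_1(11)$ with group $\Lambda/L$. It is uniformized by $\Gamma'=\{\gamma\in\Gamma_1(11):P(\gamma)\in\mathcal L(A)\}$, since $P$ induces $\Gamma_1(11)/\Gamma'\cong\Lambda/L$. The proof has three steps.

\begin{enumerate}
\item[(a)] The cover is unramified over the cusps, so $\Gamma'$ contains $T=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and all $SL_2(\mathbf Z)$-conjugates of $T^{11}$. By a lemma of Wohlfahrt, a congruence subgroup containing these conjugates contains $\Gamma(11)$, and $\Gamma(11)$ and $T$ generate $\Gamma_1(11)$. So if $L\ne\Lambda$, then $\Gamma'$ is not a congruence subgroup (Section~\ref{sec:covers}).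
\item[(b)] Let $x_A$ be the $x$-coordinate of a minimal Weierstrass equation of $A$, viewed on $\mathbf C$. The function $x_A\circ z_f$ lives on the cover $\mathbf C/L$, and its $q$-expansion lies in $q^{-2}\mathbf Z[[q]]$ (Section~\ref{sec:honda}). Its poles form $\mathcal L(A)/L$; they lie over torsion points of $X_1(11)$, which are algebraic, so they can be cleared by a polynomial in $j$ with integral coefficients.
\item[(c)] By the unbounded denominators theorem, $x_A\circ z_f$ is invariant under a congruence subgroup, which must then lie in $\Gamma'$ (Section~\ref{sec:A}). By (a), $L=\Lambda$.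
\end{enumerate}

The example also shows why the problem is posed for $X_1(N)$. The map $X_1(11)\to X_0(11)$ is $\mathbf C/\Lambda\to\mathbf C/\Lambda_0$ and has degree $60/12=5$. It is an unramified cover that \emph{is} a congruence cover, so step (a) fails for $X_0(11)$. The conclusion fails too: $(\mathbf Z/11)^\times/\{\pm1\}$ has order $5$, so $c_0=\pm1$ by Theorem~\ref{thm:C}, whence $\mathcal L(A_0)=\Lambda_0\ne\Lambda=\mathcal L(A_{\min})$. The curve $A_0=X_0(11)$ is not $A_{\min}$.

\section{Conventions and background}\label{sec:prelim}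

For $g=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2(\mathbf Z)$ write $(G|_kg)(\tau)=(c\tau+d)^{-k}G(g\tau)$, and put $q_N=e^{2\pi i\tau/N}$. Since $X_1(N)$ maps onto an elliptic curve, its genus is positive, so $N\ge11$. For each $A\in\mathcal A$ we fix a global minimal Weierstrass equation
\begin{equation}\label{eq:W}
y^2+s_1xy+s_3y=x^3+s_2x^2+s_4x+s_6\qquad(s_i\in\mathbf Z)
\end{equation}
and take $\omega_A=dx/(2y+s_1x+s_3)$, which is a N\'eron differential.

\subsection{The model of $X_1(N)$}\label{ssec:model}

We use the model over $\mathbf Q$ whose open part $Y_1(N)$ classifies pairs $(E,\alpha\colon\mu_N\hookrightarrow E)$; the point $\tau\in\mathfrak H$ gives the pair $(\mathbf C/(\mathbf Z+\tau\mathbf Z),\ e^{2\pi i/N}\mapsto 1/N)$. The other usual normalization classifies pairs $(E,\mathbf Z/N\hookrightarrow E)$. The two models are isomorphic over $\mathbf Q$: send $(E,\alpha)$ to $E/\alpha(\mu_N)$ with the subgroup $E[N]/\alpha(\mu_N)$, which the Weil pairing identifies with $\operatorname{Hom}(\mu_N,\mu_N)=\mathbf Z/N$. So $A_1$ does not depend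 on the choice. We need three features of our model.

\emph{The Tate point.} The Tate curve $\mathrm{Tate}(q)$ is an elliptic curve over $\mathbf Z((q))=\mathbf Z[[q]][q^{-1}]$, the algebraic form of $\mathbf C^\times/q^{\mathbf Z}$. For each $n$ there is an exact sequence of finite locally free group schemes over $\mathbf Z((q))$,
\begin{equation}\label{eq:tate}
0\to\mu_n\to\mathrm{Tate}(q)[n]\to\mathbf Z/n\to0 ,
\end{equation}
which over $\mathbf C$ sends a class $\xi$ with $\xi^n=q^m$ to $m$. The cusp $\infty$ is rational, and the inclusion $\mu_N\subset\mathrm{Tate}(q)$ gives a point $\kappa_\infty\colon\operatorname{Spec}\mathbf Q((q))\to Y_1(N)$ that computes $q$-expansions at $\infty$: if $\eta$ is a differential on $X_1(N)$ defined over $\mathbf Q$ and $\eta=g\,dq/q$ on $\mathfrak H$, then contracting $\kappa_\infty^*\eta$ with the derivation $q\frac{d}{dq}$ gives the $q$-expansion of $g$.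

\emph{Diamond operators.} For $d\in(\mathbf Z/N)^\times$ the automorphism $\langle d\rangle\colon(E,\alpha)\mapsto(E,d\alpha)$ is defined over $\mathbf Q$. It is induced by any $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma_0(N)$: multiplication by $c\tau+d$ carries $\mathbf Z+\gamma\tau\mathbf Z$ to $\mathbf Z+\tau\mathbf Z$ and $1/N$ to $(c\tau+d)/N\equiv d/N$. Since $f|_2\gamma=f$, the operator $\langle d\rangle$ fixes $f\,dq/q$.

\emph{The map to $X_0(N)$.} The map $(E,\alpha)\mapsto(E,\alpha(\mu_N))$ is a $\mathbf Q$-morphism $X_1(N)\to X_0(N)$ induced by the identity of $\mathfrak H$.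

\subsection{Three facts}\label{ssec:facts}

\begin{enumerate}
\item[(F1)] $L(A,s)=\sum a_nn^{-s}$ for $A\in\mathcal A$, including the Euler factors at the bad primes \cite{Car}.
\item[(F2)] (Shimura, Ribet) Up to $\mathbf Q$-isogeny, $J_1(N)\sim\prod_gA_g^{m_g}$, where $g$ runs over Galois orbits of weight $2$ newforms on $\Gamma_1(M_g)$ with $M_g\mid N$, the $A_g$ are simple and pairwise non-isogenous over $\mathbf Q$, and $m_g$ is the number of divisors of $N/M_g$. The factor $A_f$ belongs to $\mathcal A$, and its differentials pull back to $\mathbf C\cdot f\,dq/q$.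
\item[(F3)] (Unbounded denominators theorem \cite{CDT}) Let $G$ be holomorphic on $\mathfrak H$, modular of some integral weight for a finite index subgroup of $SL_2(\mathbf Z)$, and meromorphic at the cusps. If $G\in\mathbf Z[[q^{1/m}]]$ for some $m\ge1$, then $G$ is modular, of the same weight, for a congruence subgroup.
\end{enumerate}
In (F3), modular of weight $k$ for $\Gamma$ means $G|_k\gamma=G$ for $\gamma\in\Gamma$; meromorphic at the cusps means that each $G|_kg$, $g\in SL_2(\mathbf Z)$, is a Laurent series with finite principal part in a root of $q$; and a congruence subgroup is one that contains some $\Gamma(M)$.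

Fact (F2) gives the Manin constant. Let $\pi\colon X_1(N)\to A$ be a modular parametrization with $\pi(\infty)=0$, and $\theta\colon J_1(N)\to A$ the induced homomorphism. As $f$ has level exactly $N$, we have $m_f=1$, so $\operatorname{Hom}_{\mathbf Q}(J_1(N),A)\otimes\mathbf Q\cong\operatorname{End}_{\mathbf Q}(A)\otimes\mathbf Q$, and this is $\mathbf Q$ because $\operatorname{End}_{\mathbf Q}(A)$ acts faithfully on the line $\mathbf Q\,\omega_A$. Hence $\theta$ is a rational multiple of a composite $J_1(N)\to A_f\to A$, and $\pi^*\omega_A=c(\pi)f\,dq/q$ with $c(\pi)\in\mathbf C^\times$. The differential $\pi^*\omega_A$ is defined over $\mathbf Q$, so its $q$-expansion is rational, and $a_1=1$ gives $c(\pi)\in\mathbf Q^\times$. In particular $f\,dq/q$ is defined over $\mathbf Q$. Finally, $\pi$ lifts to a function $\mathfrak H\to\mathbf C$ with differential $c(\pi)\,dz_f$, and $z_f\to0$ as $\operatorname{Im}\tau\to\infty$, so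
\begin{equation}\label{eq:param}
\pi(\tau)=c(\pi)\,z_f(\tau)\bmod\mathcal L(A).
\end{equation}

\subsection{Two lemmas}

The first lemma turns analytic maps into maps over $\mathbf Q$. The second describes $z_f$ at all cusps at once.

\begin{lemma}\label{lem:rigid}
Let $X$ be a smooth projective geometrically connected curve over $\mathbf Q$ with a point $x_0\in X(\mathbf Q)$, and let $A\in\mathcal A$. A morphism $\rho\colon X\to A$ over $\mathbf C$ with $\rho(x_0)=0$ is determined by $\rho^*\omega_A$. If $\rho^*\omega_A$ is defined over $\mathbf Q$, then so is $\rho$.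
\end{lemma}

\begin{proof}
Let $\rho,\rho'$ be two such morphisms with the same pullback of $\omega_A$. Since $\omega_A$ is invariant, $(\rho-\rho')^*\omega_A=\rho^*\omega_A-\rho'^*\omega_A=0$. In characteristic $0$ a nonconstant morphism of curves pulls a nonzero differential back to a nonzero one, so $\rho-\rho'$ is constant, with value $0$ at $x_0$. If $\rho^*\omega_A$ is defined over $\mathbf Q$ and $\sigma\in\operatorname{Aut}(\mathbf C)$, then $\rho^\sigma(x_0)=0$ and $(\rho^\sigma)^*\omega_A=(\rho^*\omega_A)^\sigma=\rho^*\omega_A$, so $\rho^\sigma=\rho$ for all $\sigma$.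
\end{proof}

Applied with $X=A'\in\mathcal A$ and $x_0=0$, the lemma shows that if $\mathcal L(A')\subseteq\mathcal L(A)$, then the identity of $\mathbf C$ induces an isogeny $A'\to A$ defined over $\mathbf Q$.

\begin{lemma}\label{lem:cusp}
For every $g\in SL_2(\mathbf Z)$, the function $\tau\mapsto z_f(g\tau)$ is a nonconstant holomorphic function of $q_N$ on the whole disc $|q_N|<1$.
\end{lemma}

\begin{proof}
Since $gT^Ng^{-1}\in\Gamma(N)\subseteq\Gamma_0(N)$ and $f$ is a cusp form, $f|_2g=\sum_{n\ge1}\beta_nq_N^n$ on $\mathfrak H$, with no constant term and not all $\beta_n$ zero. The derivative of $z_f(g\tau)$ is $2\pi i\,(f|_2g)(\tau)$, so $z_f(g\tau)=C_g+\sum_{n\ge1}(N\beta_n/n)\,q_N^n$ for a constant $C_g$.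
\end{proof}

\section{The lattice of the optimal curve}\label{sec:optimal}

From now on $\pi_1(\infty)=0$ and $c_1=c(\pi_1)$. Minimality of the degree is used only in the next lemma.

\begin{lemma}\label{lem:optimal}
$\mathcal L(A_1)=c_1\Lambda$ and $\mathcal L(A_0)=c_0\Lambda_0$.
\end{lemma}

\begin{proof}
Let $(\Gamma,X,\pi,A,c)$ be either $(\Gamma_1(N),X_1(N),\pi_1,A_1,c_1)$ or $(\Gamma_0(N),X_0(N),\pi_0,A_0,c_0)$. Let $J$ be the Jacobian of $X$ and $\theta\colon J\to A$ the homomorphism induced by $\pi$.

First, $\ker\theta$ is connected. Indeed, $A'=J/(\ker\theta)^0$ is an elliptic curve over $\mathbf Q$, and $\pi$ factors over $\mathbf Q$ as $X\to A'\to A$, where the second map is an isogeny of degree $[\ker\theta:(\ker\theta)^0]$. So $A'\in\mathcal A$, and minimality of $\deg\pi$ forces this degree to be $1$.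

Second, $H_1(X,\mathbf Z)=H_1(J,\mathbf Z)\to H_1(A,\mathbf Z)$ is onto. Write $J(\mathbf C)=V/H$ and $A(\mathbf C)=\mathbf C/\mathcal L(A)$, and let $\tilde\theta\colon V\to\mathbf C$ be the linear lift of $\theta$, which is onto. The component group of $\ker\theta=\tilde\theta^{-1}(\mathcal L(A))/H$ is $\tilde\theta^{-1}(\mathcal L(A))/(H+\ker\tilde\theta)\cong\mathcal L(A)/\tilde\theta(H)$, and it is trivial. Hence $\mathcal L(A)$ is the set of periods of $\pi^*\omega_A=c\,f\,dq/q$ on $X$.

Third, the periods of $f\,dq/q$ on $X$ form the group $P(\Gamma)$. Fix $\tau_0\in\mathfrak H$ that is not an elliptic point. The image in $X$ of a path from $\tau_0$ to $\gamma\tau_0$ is a loop, and the integral along it is $P(\gamma)$. Conversely, every homology class is represented by a loop based at the image of $\tau_0$ that avoids the cusps and the elliptic points. Away from these points $\mathfrak H\to X$ is a covering map, so the loop lifts to a path from $\tau_0$ to some $\gamma\tau_0$ with $\gamma\in\Gamma$.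
\end{proof}

Thus $\Lambda$ is a lattice. For $A\in\mathcal A$ choose a $\mathbf Q$-isogeny $\varphi\colon A_1\to A$, with $\varphi^*\omega_A=r\,\omega_{A_1}$. Then $rc_1\Lambda=r\mathcal L(A_1)$ has finite index in $\mathcal L(A)$, and $rc_1\in\mathbf Q^\times$. Therefore
\begin{equation}\label{eq:comm}
\Lambda\text{ and }\mathcal L(A)\text{ are commensurable for every }A\in\mathcal A .
\end{equation}

\begin{remark}\label{rem:sub}
Since the kernel of $\theta\colon J_1(N)\to A_1$ is connected, the dual of $\theta$ embeds $A_1$ in $J_1(N)$. Two different subvarieties of $J_1(N)$ belonging to $\mathcal A$ would generate a surface isogenous to $A_f^2$, against $m_f=1$. This is the second description of $A_1$ in the introduction.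
\end{remark}

\section{Periods over principal congruence subgroups}\label{sec:covers}

This section carries out step (a) of \S\ref{ssec:eleven}. A subgroup $L\subseteq\Lambda$ of finite index defines the cover of $X_1(N)$ uniformized by $P^{-1}(L)\cap\Gamma_1(N)$. We show that for $L\neq\Lambda$ this group contains no $\Gamma(M)$, because the periods over $\Gamma(M)$ already fill $\Lambda$. Let $T=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and $U=\left(\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right)$.

\begin{lemma}[Wohlfahrt]\label{lem:W}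
If $N\mid M$, then $\Gamma(N)$ is generated by $\Gamma(M)$ and the $SL_2(\mathbf Z)$-conjugates of $T^N$.
\end{lemma}

\begin{proof}
Let $H\subseteq\Gamma(N)$ be the subgroup so generated. It contains $T^N$, and also $U^N$, because $STS^{-1}=U^{-1}$ for $S=\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$. Multiplication by powers of $T^N$ and $U^N$ performs row and column operations, and we use them to make a given $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma(N)$ diagonal modulo $M$. None of these operations changes whether $\gamma$ lies in $H$.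

\emph{Making $d$ prime to $M$.} Replacing $\gamma$ by $\gamma T^{Nk}$ replaces $d$ by $d+cNk$. Let $l\mid M$ be prime. If $l\mid c$, then $l\nmid d$, and $d+cNk$ is prime to $l$ for every $k$. If $l\nmid c$, then $l\nmid N$ because $N\mid c$, and exactly one class of $k$ modulo $l$ has to be avoided. By the Chinese remainder theorem we may assume $\gcd(d,M)=1$.

\emph{Clearing $b$ and $c$.} Left multiplication by $T^{Nu}$ changes $b$ to $b+dNu$ and keeps $c$ and $d$. Right multiplication by $U^{Nv}$ changes $c$ to $c+dNv$ and keeps $b$ and $d$. As $N\mid b$, $N\mid c$ and $d$ is a unit modulo $M$, we can take $u\equiv-(b/N)d^{-1}$ and $v\equiv-(c/N)d^{-1}\pmod M$. Then $\gamma\equiv\operatorname{diag}(d^{-1},d)\pmod M$, with $d=1+Nr$ for an integer $r$.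

\emph{The diagonal matrices.} The element
\[
U^rT^NU^{-r}=\begin{pmatrix}1-Nr&N\\-Nr^2&1+Nr\end{pmatrix}\in H
\]
has the same lower right entry $d$. Clearing its off-diagonal entries as above gives $\delta\in H$ with $\delta\equiv\operatorname{diag}(d^{-1},d)\pmod M$. Then $\gamma\delta^{-1}\in\Gamma(M)\subseteq H$, so $\gamma\in H$.
\end{proof}

The last step needs conjugates other than $T^N$ and $U^{-N}$: if $N^2\mid M$, the group generated by $T^N$, $U^N$ and $\Gamma(M)$ consists of matrices in $\Gamma(N)$ whose diagonal entries are $1$ modulo $N^2$, and $UT^NU^{-1}$ is not one of them.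

\begin{proposition}\label{prop:periods}
$P(\Gamma(M))=\Lambda$ for every multiple $M$ of $N$.
\end{proposition}

\begin{proof}
Let $g\in SL_2(\mathbf Z)$. Evaluating at the point $g\tau$ gives $P(gT^Ng^{-1})=z_f(g(\tau+N))-z_f(g\tau)$, which is $0$ because $z_f(g\tau)$ is a function of $q_N$ (Lemma~\ref{lem:cusp}). By Lemma~\ref{lem:W}, $P(\Gamma(N))=P(\Gamma(M))$. If $\gamma\in\Gamma_1(N)$ has upper right entry $b$, then $\gamma T^{-b}\in\Gamma(N)$, and $P(T)=0$. So $\Lambda=P(\Gamma(N))$.
\end{proof}

The first step uses that $f$ is a cusp form: a constant term $\beta_0$ of $f|_2g$ would give $P(gT^Ng^{-1})=2\pi iN\beta_0$. The last step is where $\Gamma_1(N)$ enters; for $\Gamma_0(11)$ it fails, since $\Lambda_0\ne\Lambda$.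

\section{Integrality of $\exp_A(z_f)$}\label{sec:honda}

To apply (F3) we need a function on the cover attached to $\mathcal L(A)$ with an integral $q$-expansion. The natural functions are the coordinates of $A$ evaluated at $z_f(\tau)$, and near $\infty$ they are computed in the formal group of $A$. This section uses only the $L$-series, so let $A$ be any elliptic curve over $\mathbf Q$ with minimal equation \eqref{eq:W}, let $L(A,s)=\sum a_nn^{-s}$, and put $z(q)=\sum a_nq^n/n$. For $A\in\mathcal A$, fact (F1) says that $z=z_f$.

Recall the formal group of \eqref{eq:W}. The function $t=-x/y$ is a local parameter at the origin, $x\in t^{-2}(1+t\mathbf Z[[t]])$, and $\omega_A=\sum_{n\ge1}b_nt^{n-1}dt$ with $b_n\in\mathbf Z$ and $b_1=1$. The group law, written $+_A$, the inverse and the multiplications $[m](t)$ are power series over $\mathbf Z$. The logarithm $\lambda(t)=\sum b_nt^n/n$ satisfies $\lambda(u+_Av)=\lambda(u)+\lambda(v)$ and $\lambda([m](t))=m\lambda(t)$; its compositional inverse is $\exp_A$. For a prime $p$, the reduction of the law modulo $p$ is the formal group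 at the origin of the smooth locus $C$ of the reduced cubic over $\mathbf F_p$. The Euler factor of $L(A,s)$ at $p$ is $(1-a_pp^{-s}+\varepsilon p^{1-2s})^{-1}$, where $\varepsilon=1$ and $a_p=p+1-\#C(\mathbf F_p)$ for good reduction, and $\varepsilon=0$ and $a_p=1,-1,0$ for split multiplicative, nonsplit multiplicative and additive reduction.

\begin{proposition}[Honda]\label{prop:honda}
The series $h(q)=\exp_A(z(q))$ lies in $q+q^2\mathbf Z[[q]]$.
\end{proposition}

Both $\lambda$ and $z$ have denominators, and the claim is that they cancel in the equation $\lambda(h)=z$.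

\begin{example}\label{ex:honda}
Let $A$ be $y^2+y=x^3-x^2$, of discriminant $-11$, hence minimal with good reduction at $2$ and $3$. It has $5$ points over $\mathbf F_2$ and $5$ points over $\mathbf F_3$ (the origin and the points with $x,-y\in\{0,1\}$), so $a_2=-2$, $a_3=-1$, $a_4=a_2^2-2=2$ and
\[
z=q-q^2-\tfrac13q^3+\tfrac12q^4+\cdots .
\]
With $w=-1/y$ the equation reads $w=t^3-t^2w+w^2$, so $w=t^3-t^5+t^6+\cdots$, $x=t/w=t^{-2}+1-t+\cdots$ and $y=-t^{-3}-t^{-1}+1+\cdots$. Then
\[
\frac{dx}{2y+1}=\frac{1+\frac12t^3+\cdots}{1+t^2-\frac32t^3+\cdots}\,dt=(1-t^2+2t^3+\cdots)\,dt,\qquad \lambda=t-\tfrac13t^3+\tfrac12t^4+\cdots .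
\]
Comparing coefficients in $\lambda(h)=z$ gives $h_2=-1$, then $h_3-\frac13=-\frac13$, then $h_4-h_2+\frac12=\frac12$; so $h=q-q^2-q^4+\cdots$. The same computation with $z/2$ in place of $z$, which corresponds to the lattice $2\mathcal L(A)$ in place of $\mathcal L(A)$, gives $\exp_A(z/2)=\frac12q-\frac12q^2-\frac18q^3+\frac3{32}q^4+\cdots$. Integrality is sensitive to the normalization of the lattice, as it must be.
\end{example}

The reason for the cancellation is that the $p$-parts of the denominators of $z$ and of $\lambda$ are governed by the same polynomial $X^2\varepsilon-a_pX+p$: for $z$ through the Euler factor, for $\lambda$ through the equation satisfied by Frobenius on $C$. The operator $D$ below is this polynomial evaluated at the substitution $q\mapsto q^p$.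

\begin{proof}[Proof of Proposition~\ref{prop:honda}]
A priori $h=\sum h_nq^n\in\mathbf Q[[q]]$ with $h_1=a_1=1$. Fix a prime $p$; we show that all $h_n$ lie in $\mathbf Z_p$. For a power series $g$ in $q$ put
\[
Dg(q)=p\,g(q)-a_p\,g(q^p)+\varepsilon\,g(q^{p^2}),
\]
and likewise for series in $t$. We use repeatedly that $p^k/k\in p\mathbf Z_p$ for $k\ge1$, because $v_p(k)\le k-1$.

\emph{Step 1: $Dz\in p\mathbf Z_p[[q]]$.} With $a_s=0$ for $s\notin\mathbf Z$, the coefficient of $q^m$ in $Dz$ is
\[
\frac{p\,a_m}{m}-\frac{a_p\,a_{m/p}}{m/p}+\frac{\varepsilon\,a_{m/p^2}}{m/p^2}=\frac pm\bigl(a_m-a_pa_{m/p}+\varepsilon p\,a_{m/p^2}\bigr).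
\]
The bracket is the $m$-th coefficient of $(1-a_pp^{-s}+\varepsilon p^{1-2s})L(A,s)$, the Euler product over the primes other than $p$. It vanishes if $p\mid m$. If $p\nmid m$, the coefficient is $p\,a_m/m\in p\mathbf Z_p$.

\emph{Step 2: $D\lambda\in p\mathbf Z_p[[t]]$.} Let $\mathrm{Fr}$ be the Frobenius endomorphism of $C$; it acts on the parameter by $t\mapsto t^p$. We claim that
\begin{equation}\label{eq:frob}
[p]-[a_p]\circ\mathrm{Fr}+[\varepsilon]\circ\mathrm{Fr}^2=0\quad\text{on }C .
\end{equation}
For good reduction this is the characteristic equation of Frobenius. For split multiplicative reduction $C\cong\mathbf G_m$ over $\mathbf F_p$, so $\mathrm{Fr}=[p]$, and $a_p=1$. For nonsplit multiplicative reduction there is an isomorphism $\phi\colon C\to\mathbf G_m$ over $\mathbf F_{p^2}$ that is not defined over $\mathbf F_p$. Its conjugate $\phi^{(p)}$ differs from $\phi$ by an automorphism of $\mathbf G_m$, so $\phi^{(p)}=[-1]\circ\phi$. Functoriality of Frobenius gives $\phi^{(p)}\circ\mathrm{Fr}=[p]\circ\phi$, hence $\mathrm{Fr}=[-p]$, which is \eqref{eq:frob} with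 $a_p=-1$. For additive reduction $C\cong\mathbf G_a$, so $[p]=0$, and $a_p=0$. This is where minimality of \eqref{eq:W} is used: it makes the type of $C$ match the Euler factor.

By \eqref{eq:frob}, the series $[p](t)-_A[a_p](t^p)+_A[\varepsilon](t^{p^2})\in t\mathbf Z[[t]]$ reduces to $0$ modulo $p$, so it equals $p\,g(t)$ with $g\in t\mathbf Z[[t]]$. Applying $\lambda$ gives
\[
D\lambda=\lambda(pg)=\sum_{n\ge1}b_n\frac{p^n}{n}g^n\in p\mathbf Z_p[[t]].
\]

\emph{Step 3: if $v,w\in q\mathbf Z_p[[q]]$, then $\lambda(v+pw)-\lambda(v)\in p\mathbf Z_p[[q]]$.} Since $\frac1n\binom nk=\frac1k\binom{n-1}{k-1}$,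
\[
\frac{(v+pw)^n-v^n}{n}=\sum_{k=1}^n\binom{n-1}{k-1}\frac{p^k}{k}\,v^{n-k}w^k\in p\mathbf Z_p[[q]],
\]
and we multiply by $b_n$ and sum over $n$.

\emph{Step 4: induction.} Let $n\ge2$, suppose $h_i\in\mathbf Z_p$ for $i<n$, and put $\psi=\sum_{i<n}h_iq^i$. Since $\lambda'(\psi)=1+O(q)$, we have $z=\lambda(h)\equiv\lambda(\psi)+h_nq^n\pmod{q^{n+1}}$. Substituting $q^p$ and $q^{p^2}$ for $q$ pushes the term with $h_n$ beyond degree $n$, so $z(q^p)\equiv\lambda(\psi(q^p))$ and $z(q^{p^2})\equiv\lambda(\psi(q^{p^2}))\pmod{q^{n+1}}$. As $\psi$ has coefficients in $\mathbf Z_p$, we have $\psi(q^p)\equiv\psi(q)^p$ and $\psi(q^{p^2})\equiv\psi(q)^{p^2}\pmod p$. By Step~3 we may replace $\lambda(\psi(q^p))$ by $\lambda(\psi^p)$ and $\lambda(\psi(q^{p^2}))$ by $\lambda(\psi^{p^2})$ at the cost of an element of $p\mathbf Z_p[[q]]$. Therefore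
\[
Dz\equiv p\lambda(\psi)-a_p\lambda(\psi^p)+\varepsilon\lambda(\psi^{p^2})+p\,h_nq^n+pe=(D\lambda)(\psi)+p\,h_nq^n+pe\pmod{q^{n+1}}
\]
with $e\in\mathbf Z_p[[q]]$. By Steps 1 and 2, $p\,h_n\in p\mathbf Z_p$.
\end{proof}

Now let $A\in\mathcal A$, and let $x_A\colon\mathbf C\to\mathbf P^1(\mathbf C)$ be the coordinate $x$ pulled back along $\mathbf C\to\mathbf C/\mathcal L(A)=A(\mathbf C)$. Its poles are exactly the points of $\mathcal L(A)$. Near $z=0$ the parameter $t$ satisfies $d\lambda(t)=\omega_A=dz$, so $t=\exp_A(z)$ and $x_A(z)=x(\exp_A(z))$. As $h$ is $q$ times a unit of $\mathbf Z[[q]]$, Proposition~\ref{prop:honda} and (F1) show that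
\begin{equation}\label{eq:Phi}
\Phi:=x_A\circ z_f\quad\text{has the $q$-expansion}\quad x(h(q))\in q^{-2}\mathbf Z[[q]].
\end{equation}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $A\in\mathcal A$ and $\Gamma'=P^{-1}(\mathcal L(A))\cap\Gamma_1(N)$. The homomorphism $P$ induces $\Gamma_1(N)/\Gamma'\cong\Lambda/(\Lambda\cap\mathcal L(A))$, which is finite by \eqref{eq:comm}. So $\Gamma'$ has finite index in $SL_2(\mathbf Z)$.

\emph{The function $\Phi$.} It is meromorphic on $\mathfrak H$, and it is $\Gamma'$-invariant because $z_f(\gamma\tau)=z_f(\tau)+P(\gamma)$ and $x_A$ is periodic for $\mathcal L(A)$. For $g\in SL_2(\mathbf Z)$, Lemma~\ref{lem:cusp} shows that $\Phi\circ g$ is the composite of $x_A$ with a nonconstant holomorphic function of $q_N$, hence meromorphic in $q_N$ on the disc, including $q_N=0$. So $\Phi$ is a meromorphic function on the compactification of $\Gamma'\backslash\mathfrak H$. It has finitely many poles in $\mathfrak H$ modulo $\Gamma'$; let $e$ bound their orders in $\tau$.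

Fact (F3) requires a function that is holomorphic on $\mathfrak H$. To remove the poles without losing integrality we multiply by a polynomial in $j\in q^{-1}\mathbf Z[[q]]$ with \emph{integral} coefficients. This is possible only if the poles have algebraic $j$-invariants.

\emph{The $j$-invariants of the poles are algebraic.} Let $\varphi\colon A_1\to A$ and $r$ be as before \eqref{eq:comm}, and choose $k\ge1$ with $krc_1\in\mathbf Z$. By \eqref{eq:param}, the nonconstant $\mathbf Q$-morphism $[k]\circ\varphi\circ\pi_1\colon X_1(N)\to A$ is $\tau\mapsto krc_1z_f(\tau)\bmod\mathcal L(A)$. If $\tau$ is a pole of $\Phi$, then $z_f(\tau)\in\mathcal L(A)$, so $\tau$ lies over the fiber of this morphism above $0$. That fiber is a finite set of $\overline{\mathbf Q}$-points, and $j\colon X_1(N)\to\mathbf P^1$ is defined over $\mathbf Q$. Hence $j(\tau)\in\overline{\mathbf Q}$.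

\emph{Applying} (F3). Choose a nonzero $B\in\mathbf Z[X]$ that vanishes at these finitely many values of $j$, put $m=e\deg B+2$, and let
\[
G=\Delta^m\,B(j)^e\,\Phi ,
\]
where $\Delta\in q\mathbf Z[[q]]$ is the discriminant form, of weight $12$ and without zeros on $\mathfrak H$. At a pole of $\Phi$ the function $B(j)^e$ vanishes to order at least $e$, so $G$ is holomorphic on $\mathfrak H$. It is modular of weight $12m$ for $\Gamma'$, and meromorphic at the cusps because $G|_{12m}g=\Delta^mB(j)^e(\Phi\circ g)$. By \eqref{eq:Phi} and the choice of $m$, $G\in\mathbf Z[[q]]$. By (F3), $G$ is modular of weight $12m$ for some $\Gamma(M)$, and we may replace $M$ by $MN$ and assume $N\mid M$. Dividing by $\Delta^mB(j)^e$, which is modular of weight $12m$ for $SL_2(\mathbf Z)$, we find that $\Phi$ is $\Gamma(M)$-invariant.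

\emph{From invariance to periods.} Let $\gamma\in\Gamma(M)$. Then $x_A(z_f(\tau)+P(\gamma))=x_A(z_f(\tau))$ for all $\tau$. At a single point this would only say that two points of $A$ agree up to sign. But $z_f$ is nonconstant, so its image is open, and the identity theorem gives $x_A(w+P(\gamma))=x_A(w)$ for all $w\in\mathbf C$. The right side has a pole at $w=0$, so $P(\gamma)$ is a pole of $x_A$, that is, $P(\gamma)\in\mathcal L(A)$. Thus $P(\Gamma(M))\subseteq\mathcal L(A)$, and Proposition~\ref{prop:periods} gives $\Lambda\subseteq\mathcal L(A)$.\qed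

\begin{remark}
The normalization of $\mathcal L(A)$ enters only through \eqref{eq:Phi}. Let $n\ge1$ be such that $\Lambda\not\subseteq n\mathcal L(A)$, which holds for large $n$. The rest of the argument applies to the lattice $n\mathcal L(A)$ and the function $x_A(z_f/n)$. So no nonzero integral multiple of $x_A(z_f/n)$ has its $q$-expansion in $\mathbf Z((q))$; compare the end of Example~\ref{ex:honda}.
\end{remark}

\section{Integrality of the Manin constant}\label{sec:manin}

\begin{proposition}[cf.\ \cite{Ste}]\label{prop:manin}
For every modular parametrization $\pi\colon X_1(N)\to A$ with $A\in\mathcal A$, we have $c(\pi)\in\mathbf Z$.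
\end{proposition}

Fix a prime $p$, put $R=\mathbf Z_{(p)}$, and let $\mathcal N$ be the N\'eron model of $A$ over $R$; the form $\omega_A$ extends to $\mathcal N$. If the point $\pi\circ\kappa_\infty$ of $A$ extended to a point of $\mathcal N$ over $R((q))$, then the $q$-expansion $c(\pi)f$ of $\pi^*\omega_A$ would be $p$-integral. The N\'eron mapping property says that for a \emph{smooth} $R$-scheme $Y$ every morphism $Y_{\mathbf Q}\to A$ extends to $Y\to\mathcal N$, and $\operatorname{Spec}R((q))$ is not smooth. So we need a smooth $R$-scheme $Y$, also when $p\mid N$, that maps generically to $Y_1(N)$ and through which the integral Tate curve passes. We describe the level structure by the dual datum, a surjection $\beta\colon E[N]\to\mathbf Z/N$. Maps \emph{into} the \'etale scheme $\mathbf Z/N$ do not deform, so they form an \'etale moduli problem, and \eqref{eq:tate} provides such a $\beta$ over $\mathbf Z((q))$. For $p\mid N$ a supersingular curve in characteristic $p$ has no such $\beta$, which does no harm. An auxiliary level $\ell$ supplies a smooth base with a universal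 curve.

\begin{proof}
Choose a prime $\ell\ge3$ with $\ell\nmid pN$. Let $S$ be the moduli scheme over $R$ of elliptic curves with full level $\ell$ structure, which is smooth and affine \cite[Cor.~4.7.2]{KM}, and let $\mathcal E/S$ be the universal curve. Let $Y$ be the functor on $S$-schemes $W$ whose points are the homomorphisms $\beta\colon\mathcal E[N]_W\to\mathbf Z/N$ that are surjective on every geometric fiber.

\emph{$Y$ is affine and of finite presentation over $S$.} Let $\mathcal B$ be the structure algebra of $\mathcal E[N]$, a locally free $\mathcal O_S$-module of finite rank, and $m^*\colon\mathcal B\to\mathcal B\otimes\mathcal B$ the comultiplication. A morphism $\beta\colon\mathcal E[N]_W\to\mathbf Z/N$ is a decomposition into the open and closed subschemes $\beta^{-1}(i)$, that is, a family $(e_i)_{i\in\mathbf Z/N}$ of sections of $\mathcal B_W$ with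
\begin{equation}\label{eq:idem}
e_i^2=e_i,\qquad e_ie_j=0\ \ (i\ne j),\qquad \sum_ie_i=1 .
\end{equation}
It is a homomorphism if and only if
\begin{equation}\label{eq:hom}
m^*e_k=\sum_{i+j=k}e_i\otimes e_j\qquad(k\in\mathbf Z/N).
\end{equation}
Families $(e_i)$ are represented by a vector bundle over $S$, and in local coordinates \eqref{eq:idem} and \eqref{eq:hom} are finitely many polynomial equations. On a geometric fiber the image of $\beta$ is a subgroup, so $\beta$ is surjective if and only if $\beta^{-1}(1)\ne\emptyset$. The algebra $e_1\mathcal B_W$ of $\beta^{-1}(1)$ is a direct summand of $\mathcal B_W$, hence locally free, and the nonvanishing of its locally constant rank is an open and closed condition.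

\emph{$Y$ is \'etale over $S$.} Let $W_0\subseteq W$ be a closed subscheme of an affine $S$-scheme defined by a nilpotent ideal; we need $Y(W)=Y(W_0)$. The maps $\mathcal B_W\to\mathcal B_{W_0}$ and $(\mathcal B\otimes\mathcal B)_W\to(\mathcal B\otimes\mathcal B)_{W_0}$ are onto with nilpotent kernels, so idempotents lift uniquely. Lift each $e_i$ to an idempotent. The remaining equations, taken in the order written, are equalities between idempotents that hold over $W_0$, so they hold over $W$ by uniqueness. Surjectivity depends only on geometric fibers, which $W$ and $W_0$ share. Hence $Y\to S$ is \'etale, and $Y$ is smooth over $R$.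

\emph{The map to the N\'eron model.} Over a $\mathbf Q$-scheme, a surjection $\beta$ determines an injection $\alpha\colon\mu_N\hookrightarrow E[N]$ by $e_N(\alpha(\zeta),\xi)=\zeta^{\beta(\xi)}$, where $e_N$ is the Weil pairing. This gives a morphism $u\colon Y_{\mathbf Q}\to Y_1(N)$. By the N\'eron mapping property $\pi\circ u$ extends to $v\colon Y\to\mathcal N$, and $v^*\omega_A\in H^0(Y,\Omega^1_{Y/R})$.

\emph{The integral Tate point.} Put $R'=R[\zeta_\ell]$, $K=\mathbf Q(\zeta_\ell)$ and $Q=q^{1/\ell}$. Over $R'((Q))$ the Tate curve has the level $\ell$ structure $(\zeta_\ell,Q)$ and the surjection $\beta_{\mathrm{can}}$ of \eqref{eq:tate} with $n=N$. These define $\kappa\colon\operatorname{Spec}R'((Q))\to Y$. Over the field $K((Q))$, the injection $\alpha$ attached to $\beta_{\mathrm{can}}$ has image in the annihilator of $\ker\beta_{\mathrm{can}}=\mu_N$ under $e_N$. This annihilator has order $N$ and contains $\mu_N$, since $e_N$ is alternating; so it is $\mu_N$. Hence $\alpha$ is $d$ times the inclusion for some $d\in(\mathbf Z/N)^\times$, and $u\circ\kappa$ is the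 composite
\[
\operatorname{Spec}K((Q))\to\operatorname{Spec}\mathbf Q((q))\xrightarrow{\ \kappa_\infty\ }Y_1(N)\xrightarrow{\ \langle d\rangle\ }Y_1(N).
\]

\emph{Conclusion.} The $R$-derivation $\partial=Q\frac d{dQ}$ of $R'((Q))$ defines a linear map $\Omega^1_{R'((Q))/R}\to R'((Q))$. Let $\eta\in R'((Q))$ be the image of $\kappa^*v^*\omega_A$. We compute $\eta$ in the larger ring $K((Q))$, to which $\partial$ extends. There $v\circ\kappa=\pi\circ u\circ\kappa$, the operator $\langle d\rangle$ fixes $\pi^*\omega_A=c(\pi)f\,dq/q$, and $\partial$ restricts to $\ell\,q\frac d{dq}$ on $\mathbf Q((q))$. So $\eta=\ell\,c(\pi)f(q)$. The coefficient of $q=Q^\ell$ gives $\ell\,c(\pi)\in R'\cap\mathbf Q=\mathbf Z_{(p)}$, the last equality because $R'$ is integral over the integrally closed ring $\mathbf Z_{(p)}$. As $\ell\neq p$, we get $c(\pi)\in\mathbf Z_{(p)}$, and $p$ was arbitrary.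
\end{proof}

\section{Proofs of Theorems~\ref{thm:B} and~\ref{thm:C}}\label{sec:BC}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Theorem~\ref{thm:A}, the definition of $A_{\min}$, Lemma~\ref{lem:optimal} and Proposition~\ref{prop:manin} give, in this order,
\[
\Lambda\subseteq\mathcal L(A_{\min})\subseteq\mathcal L(A_1)=c_1\Lambda\subseteq\Lambda .
\]
So all these lattices are equal, and $c_1\Lambda=\Lambda$ gives $c_1=\pm1$ on comparing covolumes. The identity of $\mathbf C$ induces an isomorphism $A_{\min}\to A_1$ over $\mathbf C$ that pulls $\omega_{A_1}$ back to $\omega_{A_{\min}}$; by Lemma~\ref{lem:rigid} it is defined over $\mathbf Q$.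

Now let $A\in\mathcal A$. By Theorem~\ref{thm:A}, the map $\tau\mapsto z_f(\tau)\bmod\mathcal L(A)$ is $\Gamma_1(N)$-invariant. By Lemma~\ref{lem:cusp} it has a limit at each cusp, so it extends holomorphically over the cusps. This gives a holomorphic, hence algebraic, map
\[
\rho_A\colon X_1(N)\to A,\qquad\rho_A(\infty)=0,\qquad\rho_A^*\omega_A=f\,dq/q .
\]
Since $f\,dq/q$ is defined over $\mathbf Q$, so is $\rho_A$ by Lemma~\ref{lem:rigid}, and $c(\rho_A)=1$. On $\mathbf Q$-morphisms with $\pi(\infty)=0$, the map $\pi\mapsto c(\pi)$ is injective by Lemma~\ref{lem:rigid}, takes values in $\mathbf Z$ by Proposition~\ref{prop:manin}, and takes the value $n$ at $[n]\circ\rho_A$.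
\end{proof}

\begin{remark}
The existence of $A_{\min}$ need not be assumed: the inclusions $\mathcal L(A_1)=c_1\Lambda\subseteq\Lambda\subseteq\mathcal L(A)$ show directly that $A_1$ has its defining property.
\end{remark}

For $X_0(N)$ the lattice $\Lambda_0$ need not lie in a given N\'eron lattice. The map $\rho_A$ controls the failure: it shows that the periods over $\Gamma_0(N)$ give \emph{rational} points of $A$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The composite of $X_1(N)\to X_0(N)$ with $\pi_0$ is a modular parametrization with Manin constant $c_0$, so $c_0$ is a nonzero integer by Proposition~\ref{prop:manin}. By Lemma~\ref{lem:optimal}, $\mathcal L(A_0)=c_0\Lambda_0$, so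
\[
A_0[c_0]=c_0^{-1}\mathcal L(A_0)/\mathcal L(A_0)=\Lambda_0/\mathcal L(A_0).
\]
Let $\rho=\rho_{A_0}$, and let $\gamma\in\Gamma_0(N)$ have lower right entry $d$. The $\mathbf Q$-morphism $\rho\circ\langle d\rangle-\rho$ sends $\tau$ to $z_f(\gamma\tau)-z_f(\tau)=P(\gamma)\bmod\mathcal L(A_0)$. It is constant, and its value at the rational point $\infty$ is rational. Hence $P(\gamma)\bmod\mathcal L(A_0)$ lies in $A_0(\mathbf Q)$ for every $\gamma$, that is, $A_0[c_0]\subset A_0(\mathbf Q)$. The Weil pairing on $A_0[c_0]$ is Galois equivariant and takes a primitive $|c_0|$-th root of unity as a value. So $\mu_{|c_0|}\subset\mathbf Q^\times$, and $|c_0|\le2$.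

Suppose $|c_0|=2$. Then $A_0[2]\subset A_0(\mathbf Q)$, and $P$ induces a surjection $\Gamma_0(N)\to\Lambda_0/\mathcal L(A_0)\cong(\mathbf Z/2)^2$. It kills $-1$ because $P(-1)=0$, and it kills $\Gamma_1(N)$ because $\Lambda\subseteq\mathcal L(A_0)$ by Theorem~\ref{thm:A}. So it factors through $\Gamma_0(N)/\{\pm1\}\Gamma_1(N)\cong(\mathbf Z/N)^\times/\{\pm1\}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CDT}
Calegari, Dimitrov and Tang, \emph{The unbounded denominators conjecture}, J. Amer. Math. Soc. \textbf{38} (2025).

\bibitem{Car}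
Carayol, Ann. Sci. \'ENS (1986).

\bibitem{KM}
Katz and Mazur, Cor.~4.7.2.

\bibitem{Ste}
Stevens, Invent. Math. \textbf{98} (1989).

\bibitem{Stick}
\emph{Stickelberger elements and modular parametrizations of elliptic curves}, \texttt{http://math.bu.edu/people/ghs/papers/Stickelberger.pdf}.

\end{thebibliography}
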